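# Edit Distance to Graphs Without an Induced $C_h$

## 1. Nine squares in $K_{3,3}$

Take $K_{3,3}$ with sides $\{1,2,3\}$ and $\{a,b,c\}$. It contains many induced 4-cycles: two vertices from each side always induce one, and no other quadruple does, since a quadruple split $3+1$ induces a star. So there are $3\cdot 3=9$ induced copies of $C_4$. An *edit* adds or deletes one edge. How many edits are needed to destroy every induced $C_4$, without creating new ones?

Three edits suffice. Add the edges $12,13,23$. Now $\{1,2,3\}$ is a clique and $\{a,b,c\}$ is an independent set. An induced $C_4$ would use at most two vertices of the clique (there is no triangle in $C_4$) and at most two of the independent set (no three vertices of $C_4$ are independent), hence exactly two of each. But in $C_4$ the two vertices outside an edge are again adjacent, so this is impossible.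

Two edits do not suffice. An edit on a pair inside a side touches the 3 quadruples that contain this pair. An edit on a cross pair touches $2\cdot2=4$ quadruples. Two edits touch at most 8 of the 9 quadruples, and the untouched one still induces a $C_4$. So the answer is exactly 3.

The successful move was a recipe: split the vertices into two parts, make one part complete and the other empty, and leave the pairs between the parts alone. The recipe works for every graph. Suppose $G$ has $n$ vertices and $p\binom n2$ edges. Put each vertex independently into the empty part with probability $x$ and into the complete part with probability $1-x$. The expected number of edits is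
$$\big(x^2p+(1-x)^2(1-p)\big)\tbinom n2 ,$$
and $x=1-p$ makes this $p(1-p)\binom n2$. So no graph of density $p$ needs more than a fraction $p(1-p)$ of all pairs. Is there a better recipe, or are there graphs that really need this many edits? And what replaces $p(1-p)$ when $C_4$ becomes $C_6$, $C_8$, or any longer cycle?

## 2. The edit distance function of $\mathrm{Forb}(C_h)$

A property $\mathcal H$ of graphs is *hereditary* if it is closed under isomorphism and under taking induced subgraphs. For a graph $F$, $\mathrm{Forb}(F)$ is the hereditary property of all graphs with no induced copy of $F$. For a graph $G$ on vertex set $V$ put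
$$\mathrm{dist}(G,\mathcal H)=\min\{|E(G)\,\triangle\,E(G')| : V(G')=V,\ G'\in\mathcal H\}.$$
In Section 1 we computed $\mathrm{dist}(K_{3,3},\mathrm{Forb}(C_4))=3$. The *edit distance function* records the worst case at each density:
$$\mathrm{ed}_{\mathcal H}(p)=\lim_{n\to\infty}\max\left\{\frac{\mathrm{dist}(G,\mathcal H)}{\binom n2} : |V(G)|=n,\ |E(G)|=\Big\lfloor p\tbinom n2\Big\rfloor\right\},\qquad p\in[0,1].$$
It is known that the limit exists. We write $\mathrm{ed}(p)$ for $\mathrm{ed}_{\mathrm{Forb}(C_h)}(p)$ when $h$ is understood. The problem is to determine $\mathrm{ed}(p)$ for every even $h\ge4$ and every $p\in[0,1]$.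

Two values are immediate: $\mathrm{ed}(0)=\mathrm{ed}(1)=0$, because empty graphs and complete graphs contain no induced $C_h$ with $h\ge 4$.

## 3. Recipes: CRGs and the number $g_K(p)$

**Definition (CRG).** A *CRG* $K$ is a complete graph whose vertices are colored white or black and whose edges are colored white, gray or black. A *sub-CRG* is the restriction of $K$ to a nonempty set of its vertices.

Read $K$ as a recipe. Split the vertex set of $G$ into parts, one for each vertex of $K$. Empty the white parts and complete the black parts. Between two parts, delete everything if the edge of $K$ is white, add everything if it is black, and change nothing if it is gray. The recipe in Section 1 is one white and one black vertex joined by a gray edge.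

**Definition (embedding).** For a graph $F$, write $F\mapsto K$ if there is a map $\varphi:V(F)\to V(K)$ such that

* for $uv\in E(F)$: either $\varphi(u)=\varphi(v)$ is a black vertex, or $\varphi(u)\varphi(v)$ is a black or gray edge;
* for $uv\notin E(F)$ (with $u\neq v$): either $\varphi(u)=\varphi(v)$ is a white vertex, or $\varphi(u)\varphi(v)$ is a white or gray edge.

For example, let $K$ be two black vertices $b,b'$ joined by a gray edge. Then $C_4=v_1v_2v_3v_4\mapsto K$ via $v_1,v_2\to b$ and $v_3,v_4\to b'$. But $C_6\not\mapsto K$, because the preimage of a black vertex is a clique, and two cliques of $C_6$ cover at most four vertices.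

**Definition (cost).** Let $M_K(p)$ be the symmetric matrix indexed by $V(K)$ with entry $p$ for a white vertex (on the diagonal) or a white edge, $1-p$ for a black vertex or a black edge, and $0$ for a gray edge. Put
$$g_K(p)=\min\Big\{x^TM_K(p)x : x\ge0,\ \sum_i x_i=1\Big\}.$$

The number $x^TM_K(p)x$ is the expected fraction of edited pairs if each vertex of a graph of density $p$ goes to part $i$ with probability $x_i$: an edge is deleted with probability $w$, the total probability that its pair falls into a white vertex or a white edge; a non-edge is added with probability $b$, defined in the same way for black; and $x^TM_K(p)x=pw+(1-p)b$. Suppose that $C_h\not\mapsto K$. Then the edited graph has no induced $C_h$: if it had one, sending each vertex of the copy to the index of its part would show $C_h\mapsto K$, since adjacent vertices cannot lie in one white part or across a white edge, and non-adjacent ones cannot lie in one black part or across a black edge. Hence $\mathrm{ed}(p)\le g_K(p)$ whenever $C_h\not\mapsto K$. The following theorem says that nothing beats recipes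 of this kind. We use it as a known fact.

**Theorem A** (Balogh–Martin, *Edit distance and its computation*, Electron. J. Combin. 15 (2008), R20). For $\mathcal H=\mathrm{Forb}(C_h)$,
$$\mathrm{ed}_{\mathcal H}(p)=\inf\{g_K(p) : C_h\not\mapsto K\}.$$

There are two consequences. First, for fixed $K$ and $x$ the number $x^TM_K(p)x$ is affine in $p$. So $\mathrm{ed}$ is an infimum of affine functions, and therefore **concave** on $[0,1]$; it is also nonnegative. Second, if all edges of $K$ are gray, then $M_K(p)$ is diagonal, and for positive numbers $a_i$ we have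
$$\min\Big\{\sum a_ix_i^2 : x\ge 0,\ \sum x_i=1\Big\}=\Big(\sum\frac1{a_i}\Big)^{-1}. \tag{1}$$
Indeed $1=(\sum x_i)^2\le\sum a_ix_i^2\cdot\sum\frac1{a_i}$ by Cauchy–Schwarz, with equality for $x_i$ proportional to $1/a_i$. For one white and one black vertex this gives $\big(\frac1p+\frac1{1-p}\big)^{-1}=p(1-p)$, as in Section 1.

## 4. Two recipes for $C_h$, and the main theorem

Fix $h\ge4$ and put
$$s=\lceil h/3\rceil,\qquad L=\lceil h/2\rceil-1,\qquad F_1(p)=\frac{p(1-p)}{1+(s-2)p},\qquad F_2(p)=\frac{1-p}{L}.$$
For $0<p<1$ we have $F_1(p)=\big(\frac1p+\frac{s-1}{1-p}\big)^{-1}$, by putting the fractions over a common denominator.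

**Recipe $K_1$: one white and $s-1$ black vertices, all edges gray.** Suppose $C_h\mapsto K_1$. The preimage of the white vertex is an independent set $I$ with $|I|=i$. The rest of $C_h$ is covered by at most $s-1$ cliques, and each has at most 2 vertices because $h\ge4$. If $i\ge1$, then $C_h-I$ consists of $i$ nonempty paths, and no clique meets two of them, so $i\le s-1$; for $i=0$ this is trivial. Hence $h\le i+2(s-1)\le3(s-1)<h$, a contradiction. So $C_h\not\mapsto K_1$, and (1) gives $\mathrm{ed}(p)\le g_{K_1}(p)=F_1(p)$ for $0<p<1$.

**Recipe $K_2$: $L$ black vertices, all edges gray.** Since $L<h/2$, the cycle cannot be covered by $L$ cliques of size at most 2. So $C_h\not\mapsto K_2$, and $\mathrm{ed}(p)\le g_{K_2}(p)=F_2(p)$ for $0<p<1$.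

At $p=0$ and $p=1$ we have $\min\{F_1,F_2\}=0=\mathrm{ed}$. The content of the main theorem is that for even $h$ no recipe does better than these two.

**Theorem 1.** For every even $h\ge4$ and every $p\in[0,1]$,
$$\mathrm{ed}_{\mathrm{Forb}(C_h)}(p)=\min\left\{\frac{p(1-p)}{1+(\lceil h/3\rceil-2)p},\ \frac{1-p}{h/2-1}\right\}.$$
The first term is the minimum for $p\le p_0:=\frac1{\lfloor h/6\rfloor+1}$, the second for $p\ge p_0$.

**Theorem 2.** For every odd $h\ge5$ and every $p\in[0,1]$,
$$\mathrm{ed}_{\mathrm{Forb}(C_h)}(p)=\min\left\{\frac p2,\ \frac{p(1-p)}{1+(\lceil h/3\rceil-2)p},\ \frac{1-p}{\lceil h/2\rceil-1}\right\}.$$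

**Theorem 3.** Let $h\ge4$ be even, $m=\lfloor h/6\rfloor$, $s=\lceil h/3\rceil$. If $h\in\{4,6,8,10,14,16\}$, then $\max_p\mathrm{ed}_{\mathrm{Forb}(C_h)}(p)=(1+\sqrt{s-1})^{-2}$, attained at $p=\frac1{1+\sqrt{s-1}}$. For all other even $h$, $\max_p\mathrm{ed}_{\mathrm{Forb}(C_h)}(p)=\frac m{(m+1)(h/2-1)}$, attained at $p=\frac1{m+1}$.

For instance, $h=4$ gives $p(1-p)$, so the recipe of Section 1 is optimal; $h=6$ gives $\min\{p(1-p),\frac{1-p}2\}$; $h=8$ gives $\min\{\frac{p(1-p)}{1+p},\frac{1-p}3\}$.

**Arithmetic of $s$, $L$, $p_0$.** We collect the facts used later. For $0<p<1$, $F_1(p)\le F_2(p)$ means $pL\le1+(s-2)p$. So, with the general definition $p_0:=\frac1{L-s+2}$,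
$$F_1(p)\le F_2(p)\iff p(L-s+2)\le1\iff p\le p_0 . \tag{2}$$
Write $h=6m+j$ with $0\le j\le5$. Then $\lceil h/2\rceil=3m+\lceil j/2\rceil$ and $s=2m+\lceil j/3\rceil$, so
$$L-s=m-1+\lceil j/2\rceil-\lceil j/3\rceil .$$
For $j=0,2,4$ the two ceilings agree (they are $0,1,2$). So for even $h$ we have $L-s=m-1$ and $p_0=\frac1{m+1}$, as in Theorem 1. Also
$$L\ge s,\ \text{ hence } p_0\le\tfrac12,\qquad\text{for all }h\ge5: \tag{3}$$
for $m\ge1$ this holds because $\lceil j/2\rceil\ge\lceil j/3\rceil$, and for $h=5$ we have $L=s=2$. Finally, for all $h\ge4$,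
$$2s\le h\le3s,\qquad L\le2s-1,\qquad 2L\le h-1 . \tag{4}$$
Here $s\le\frac{h+2}3$ gives $2s\le\frac{2h+4}3\le h$. Next, $L\le\frac{h-1}2$, which is the last inequality, and $\frac{h-1}2\le\frac{2h}3-1\le2s-1$ since $h\ge3$.

## 5. $p$-core CRGs

Fix $0<p<1$. To bound every $g_K(p)$ from below we may discard the redundant vertices of $K$.

**Definition ($p$-core).** $K$ is *$p$-core* if $g_{K'}(p)>g_K(p)$ for every proper sub-CRG $K'$ of $K$.

As an example, take two black vertices. Joined by a black edge, all entries of $M$ are $1-p$, so $g=1-p$, the same as for a single black vertex: not $p$-core. Joined by a white edge with $p<\frac12$, the form is $(1-p)(x_1^2+x_2^2)+2px_1x_2=(1-p)-2(1-2p)x_1x_2$, with minimum $\frac12<1-p$ at $x_1=x_2=\frac12$: this is $p$-core.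

For any $K$, a sub-CRG $K'$ with the fewest vertices subject to $g_{K'}(p)=g_K(p)$ is $p$-core: passing to a sub-CRG never decreases $g$, and by minimality it changes $g$. If $C_h\not\mapsto K$ then also $C_h\not\mapsto K'$. So in Theorem A only $p$-core CRGs need be considered.

**Lemma 1.** Let $K$ be $p$-core, $M=M_K(p)$, $g=g_K(p)$, and let $x$ be optimal. Then all $x_i>0$, $Mx=g\mathbf 1$, and $d^TMd>0$ for every $d\ne0$ with $\sum d_i=0$.

*Proof.* If some $x_i=0$, the sub-CRG on the remaining vertices attains $g$, which contradicts $p$-coreness. So $x$ is interior, and the Lagrange condition says that $Mx$ is a constant vector. Multiplying by $x^T$ shows that the constant is $g$. Now let $d\ne0$, $\sum d_i=0$, and suppose $d^TMd\le0$. Since $d^TMx=g\sum d_i=0$,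
$$(x+td)^TM(x+td)=g+t^2d^TMd\le g .$$
The vector $d$ has a negative coordinate. Increase $t$ from $0$ until a coordinate of $x+td$ first vanishes. This is a point of the simplex with a zero coordinate and value at most $g$, so a proper sub-CRG has $g_{K'}(p)\le g$, a contradiction. $\square$

**Lemma 2** (Marchant–Thomason). Let $K$ be $p$-core. If $p=\frac12$, all edges are gray. If $p<\frac12$, there are no black edges and all edges at white vertices are gray. If $p>\frac12$, there are no white edges and all edges at black vertices are gray.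

*Proof.* Taking $d=e_u-e_v$ in Lemma 1 gives $M_{uv}<\frac12(M_{uu}+M_{vv})\le\max(p,1-p)$. For $p=\frac12$ this says $M_{uv}<\frac12$, so the edge is gray. For $p<\frac12$ it says $M_{uv}<1-p$, so the edge is not black.

Let $p<\frac12$, let $u$ be white, and suppose that the set $W$ of vertices joined to $u$ by white edges is nonempty. The other edges at $u$ are gray. Write $x_W$ for the restriction of an optimal $x$ to $W$ (zero elsewhere), $X=\sum_{w\in W}x_w>0$ and $q=x_W^TMx_W/X^2$. For $d=x_W/X-e_u$ we get $0<d^TMd=q-2p+p$, so $q>p$. Row $u$ of $Mx=g\mathbf1$ says $g=px_u+pX$. Row $w\in W$ says $g\ge px_u+(Mx_W)_w$, because the omitted terms are nonnegative. Averaging these rows with weights $x_w/X$ gives $g\ge px_u+Xq$. Comparing, $q\le p$, a contradiction.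

The case $p>\frac12$ follows by exchanging white with black and $p$ with $1-p$, which leaves the matrix unchanged. $\square$

## 6. CRGs with a white vertex, and the square

**Step 6.1: lower bound for CRGs with a white vertex.** The claim is: *if $h\ge4$ is even, $0<p\le\frac12$, and $K$ is $p$-core with $C_h\not\mapsto K$ and has a white vertex $w$, then $g_K(p)\ge F_1(p)$.*

By Lemma 2 all edges at white vertices are gray, and there are no black edges. If there were two white vertices, sending the two color classes of the even cycle to them would give $C_h\mapsto K$. So $w$ is the only white vertex. Suppose there were at least $s$ black vertices. By (4), $s\le h-s\le2s$, so we can choose an independent set $I$ of $s$ vertices of $C_h$ such that the $s$ paths of $C_h-I$ have 1 or 2 vertices each. Send $I$ to $w$ and the $s$ paths to distinct black vertices. Pairs inside $I$ are non-adjacent and land in a white vertex; pairs inside a path are adjacent and land in a black vertex; pairs between $I$ and a path lie on gray edges; pairs in different paths are non-adjacent and lie on white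 or gray edges. So $C_h\mapsto K$, a contradiction. Hence there are $b\le s-1$ black vertices. Lowering the off-diagonal entries of $M$ to $0$ does not increase the minimum, so (1) gives $g_K(p)\ge\big(\frac1p+\frac b{1-p}\big)^{-1}\ge F_1(p)$.

For odd $h$ the same construction shows: if $p\le\frac12$ and $K$ has exactly one white vertex, then it has at most $s-1$ black vertices and $g_K(p)\ge F_1(p)$. Only the exclusion of two white vertices used that $h$ is even.

**Step 6.2: the case $h=4$.** Here $s=2$, $L=1$, $p_0=1$ and $F_1(p)=p(1-p)\le1-p=F_2(p)$. Let $K$ be $p$-core with $C_4\not\mapsto K$; we show $g_K(p)\ge p(1-p)$.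

Let $p\le\frac12$. If $K$ has a white vertex, use Step 6.1. If all vertices are black, no edge is gray, since a gray edge would embed $C_4$ as in Section 3. So all entries of $M$ are at least $p$, and $g_K(p)\ge p\ge p(1-p)$.

Let $p>\frac12$. Edges at black vertices are gray, so two black vertices would embed $C_4$; there is at most one. Edges between white vertices are gray or black. If there are two white vertices, send the two color classes of $C_4$ to them: every pair between the classes is an edge of $C_4$, so gray or black is allowed, and $C_4\mapsto K$. So there is also at most one white vertex. Then $g_K(p)$ is $p$, $1-p$ or $p(1-p)$, always at least $p(1-p)$.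

This proves Theorem 1 for $h=4$. **From now on $h\ge5$.**

## 7. All-black CRGs and gray cycles

**Step 7.1: it suffices to treat $p\le p_0$.** Suppose we know $\mathrm{ed}(p)\ge F_1(p)$ for $0<p\le p_0$. Let $p\in[p_0,1]$. By concavity and $\mathrm{ed}(1)\ge0$,
$$\mathrm{ed}(p)\ge\frac{1-p}{1-p_0}\,\mathrm{ed}(p_0)\ge\frac{1-p}{1-p_0}F_1(p_0)=\frac{1-p}{1-p_0}F_2(p_0)=\frac{1-p}L=F_2(p),$$
where $F_1(p_0)=F_2(p_0)$ by (2). So the lower bound holds on all of $[0,1]$. By (3), $p_0\le\frac12$, so $p\le\frac12$ is all we need.

**Step 7.2: what a gray cycle does.** Let $p\le\frac12$ and let $K$ be $p$-core with all vertices black. By Lemma 2 its edges are white or gray. Let $\Gamma$ be the graph of gray edges on $V=V(K)$. We claim: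

$(*)$ *If $\Gamma$ has a cycle of length $k$ with $\lceil h/2\rceil\le k\le h$, then $C_h\mapsto K$.*

Since $k\le h\le2k$, cut $C_h$ into $k$ consecutive blocks of size 1 or 2, and send the blocks in order to the vertices of the gray cycle. Adjacent vertices of $C_h$ lie in one block (a black vertex) or in consecutive blocks (a gray edge). Non-adjacent vertices lie in different blocks, which go to distinct vertices joined by a white or gray edge. For example, $C_6$ embeds into a gray triangle with blocks $2,2,2$ and into a gray 4-cycle with blocks $2,2,1,1$.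

**Step 7.3: the value $p=p_0=\frac12$.** Here $L=s$. Let $K$ be $\frac12$-core with $C_h\not\mapsto K$ and all vertices black. All edges are gray. With more than $L$ vertices there would be a gray cycle of length $L+1=\lceil h/2\rceil\ge3$, contradicting $(*)$. So there are at most $L$ vertices, and $g_K(\frac12)\ge\frac1{2L}=F_2(\frac12)=F_1(\frac12)$. For even $h$ this and Step 6.1 settle $p=p_0=\frac12$.

**Step 7.4: the situation that remains.** Let $0<p\le p_0$, $p<\frac12$, and let $K$ be $p$-core with all vertices black and $C_h\not\mapsto K$. By $(*)$, $\Gamma$ has no cycle of length in $[\lceil h/2\rceil,h]$. We want $g_K(p)\ge F_1(p)$. So **suppose, for contradiction, that $g:=g_K(p)<F_1(p)$.**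

The tension is this. Cheap recipes need many gray edges, and a graph with many edges should have a cycle of prescribed length. The next section makes "many gray edges" precise.

## 8. The weight equations of a counterexample

**Step 8.1: row equations, in good units.** Since $K$ is all black with white and gray edges, $M=pJ+(1-2p)I-pQ$, where $J$ is the all-ones matrix and $Q$ the adjacency matrix of $\Gamma$. Let $x$ be optimal, and write $u\sim v$ for adjacency in $\Gamma$. Row $v$ of $Mx=g\mathbf1$ reads $p+(1-2p)x_v-p\sum_{u\sim v}x_u=g$, that is,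
$$\sum_{u\sim v}x_u=\frac{p-g}p+\frac{1-2p}p\,x_v .$$
Put
$$y=\frac p{1+(s-2)p},\qquad z_v=\frac{x_v}y,\qquad\beta=\frac1p-2>0,\qquad D(v)=\sum_{u\sim v}z_u .$$
Note that $F_1=(1-p)y$. So $y=F_1/(1-p)$ is the weight of each black vertex in the optimal weighting of $K_1$, and $z_v$ compares $x_v$ with it. Next,
$$p-F_1=p\cdot\frac{1+(s-2)p-(1-p)}{1+(s-2)p}=p(s-1)y .$$
With $\varepsilon=\frac{F_1-g}{py}>0$ we get $\frac{p-g}{py}=s-1+\varepsilon$, and so
$$D(v)=s-1+\varepsilon+\beta z_v\ \text{ for all }v,\qquad T:=\sum_vz_v=\frac1y=\beta+s. \tag{5}$$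
Since $v\not\sim v$, $D(v)\le T-z_v$. By (5) this says $(\beta+1)z_v\le\beta+1-\varepsilon$, hence
$$0<z_v<1\quad\text{for all }v. \tag{6}$$
Finally, $p\le p_0=\frac1{L-s+2}$ says exactly that
$$\beta\ge L-s. \tag{7}$$
For a set $S$ of vertices write $x(S)=\sum_{u\in S}x_u$ and $z(S)=\sum_{u\in S}z_u$.

**Step 8.2: $\Gamma$ is connected and stays so after deleting a vertex.** This will let us join pieces of paths.

**Lemma 3.** $\Gamma$ is connected and has no cut vertex.

*Proof.* Let $S=\emptyset$ or $S=\{v\}$, and suppose $V\setminus S=V_1\sqcup V_2$ with both parts nonempty and no $\Gamma$-edge between them. Put $X_i=x(V_i)$ and $d=x_{V_1}/X_1-x_{V_2}/X_2$, so $\sum d_u=0$. Then $d^TJd=0$. As $\Gamma$ has no edges between $V_1$ and $V_2$, $d^TMd=q_1/X_1^2+q_2/X_2^2$ with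
$$q_i=\sum_{u\in V_i}x_u\Big[(1-2p)x_u-p\sum_{w\in V_i,\,w\sim u}x_w\Big]
=\sum_{u\in V_i}x_u\Big[(1-2p)x_u-p\sum_{w\sim u}x_w+p\,x(N(u)\cap S)\Big].$$
By the row equation, $(1-2p)x_u-p\sum_{w\sim u}x_w=g-p$, so $q_i\le X_i\,(g-p+p\,x(S))$. By (6), $x(S)<y\le(s-1)y=\frac{p-F_1}p<\frac{p-g}p$ (also when $S=\emptyset$). So $q_1,q_2<0$ and $d^TMd<0$, contradicting Lemma 1. $\square$

**Step 8.3: a heaviest vertex, and what we are looking for.** Let $v$ be a vertex of maximum weight and write $\zeta=z_v$. Put
$$A=N(v),\quad W=V\setminus\{v\},\quad B=W\setminus A,\quad N=|A|,\quad D=D(v),\quad c(w)=|N(w)\cap A|\ \ (w\in W).$$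
All weights are at most $\zeta<1$, so by (5) and (7)
$$N\ge\frac D\zeta=\frac{s-1+\varepsilon}\zeta+\beta>\beta+s-1\ge L-1,\qquad\text{so }N\ge L. \tag{8}$$

Call a path in $\Gamma-v$ *good* if its two ends are distinct vertices of $A$ and it has $k$ vertices with $L\le k\le h-1$. Together with $v$ it forms a cycle of length $k+1\in[\lceil h/2\rceil,h]$ in $\Gamma$, which is forbidden. **So it suffices to find a good path.**

We use one standard tool.

**Lemma 4.** A connected graph on $n$ vertices with minimum degree at least $\delta$ has a path with at least $\min(n,2\delta+1)$ vertices.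

*Proof.* Let $x_1\dots x_k$ be a longest path and suppose $k<n$ and $k\le2\delta$. For $n\le2$ a connected graph has a path through all vertices, so $n\ge3$, and then $k\ge3$ by connectivity. All neighbors of $x_1$ and of $x_k$ lie on the path. The sets $\{i:x_1x_{i+1}\in E\}$ and $\{i:x_ix_k\in E\}$ are subsets of $\{1,\dots,k-1\}$ with at least $\delta$ elements each, and $2\delta\ge k>k-1$, so they share some $i$. Then $x_1x_2\dots x_ix_kx_{k-1}\dots x_{i+1}x_1$ is a cycle on $x_1,\dots,x_k$. By connectivity some vertex outside it has a neighbor on it. Opening the cycle there gives a path with $k+1$ vertices, a contradiction. $\square$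

## 9. Common neighbors, and the barrier at $p=1/s$

The natural way to produce paths in $A$ is to show that $\Gamma[A]$ has large minimum degree. Two neighborhoods of total weight more than $T$ must overlap, and (5) tells us the weights of the neighborhoods.

**Proposition 5.** Let $h\ge5$, even or odd. In the situation of Step 7.4, if $L-s\le\beta\le s-2$, then there is a good path. So the assumption $g<F_1(p)$ is contradictory for such $\beta$.

*Proof.* **Degrees into $A$.** Let $w\in A$. Inclusion–exclusion and (5) give
$$z(N(v)\cap N(w))\ge D(v)+D(w)-T=s-2-\beta+\beta(\zeta+z_w)+2\varepsilon>s-2-\beta+\beta\zeta .$$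
The left side is at most $\zeta c(w)$. Dividing by $\zeta<1$ and using $s-2-\beta\ge0$,
$$c(w)>\frac{s-2-\beta}\zeta+\beta\ge s-2,\qquad\text{so } c(w)\ge s-1 .$$
Let $w\in B$. Then $N(v)\cup N(w)$ contains neither $v$ nor $w$, so its weight is at most $T-\zeta-z_w$, and
$$z(N(v)\cap N(w))\ge D(v)+D(w)-T+\zeta+z_w>s-2-\beta+(\beta+1)\zeta .$$
As before, $c(w)>s-1\ge1$. So $\Gamma[A]$ has minimum degree at least $s-1$, and every vertex of $B$ has a neighbor in $A$.

**A large component.** Suppose a component $C$ of $\Gamma[A]$ has at least $L$ vertices. By Lemma 4 it contains a path with at least $\min(|C|,2s-1)\ge L$ vertices, by (4). A subpath with exactly $L$ vertices (and $L\ge2$, since $h\ge5$) lies in $A$ and is good.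

**Only small components.** Suppose all components of $\Gamma[A]$ have at most $L-1$ vertices. Since $|A|\ge L$ by (8), there are at least two components. Label each vertex of $A$ by its component, and each $w\in B$ by some component in which it has a neighbor. By Lemma 3, $\Gamma-v$ is connected, so one of its edges joins two differently labeled vertices. This edge is not inside $A$. If it joins $u\in C_i$ to $w\in B$ with label $j\ne i$, continue from $w$ to a neighbor $u'\in C_j$. If it joins $w,w'\in B$ with labels $i\ne j$, extend it to a neighbor $u\in C_i$ of $w$ and a neighbor $u'\in C_j$ of $w'$. Either way there is a path from some $u\in C_i$ to some $u'\in C_j$, $i\neq j$, with one or two interior vertices, all in $B$. Inside $C_i$ there is a path with at least $s$ vertices starting at $u$: walk greedily to new vertices, which is possible while fewer than $s$ vertices are used, because all degrees are at least $s-1$. The same holds for $u'$ in $C_j$. Concatenating gives a path with both ends in $A$ and at least $2s+1\ge L$ and at most $2(L-1)+2=2L\le h-1$ vertices, by (4).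 It is good. $\square$

**Where this stops.** The condition $\beta\le s-2$ means $p\ge\frac1s$. For $p<\frac1s$ the constant $s-2-\beta$ is negative, so dividing by $\zeta<1$ makes the bound worse instead of better. If $2\beta\zeta+2\varepsilon\le\beta-(s-2)$, the lower bound for $z(N(v)\cap N(w))$ with $w\in A$ is not even positive, and nothing proved so far prevents $\zeta$ from being this small.

Concavity does not help either. For even $h\ge6$ we have $L=\frac h2-1\le\frac{2h}3-2\le2s-2$, so $\frac1s\le p_0$, and Proposition 5 together with Steps 6.1 and 7.3 gives $\mathrm{ed}=F_1$ on $[\frac1s,p_0]$. The chord from $(0,0)$ to $(\frac1s,F_1(\frac1s))=(\frac1s,\frac1{2s})$ then gives $\mathrm{ed}(p)\ge\frac p2$ on $[0,\frac1s]$. But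
$$F_1(p)\le\tfrac p2\iff2(1-p)\le1+(s-2)p\iff p\ge\tfrac1s\qquad(0<p<1), \tag{9}$$
so $\frac p2<F_1(p)$ for $0<p<\frac1s$. For odd $h$ the bound $\frac p2$ is the truth there, as Section 12 shows. For even $h$ we must prove more.

So in Sections 10 and 11 let $h\ge6$ be even, $L=\frac h2-1$, and
$$\beta>s-2 .$$

## 10. Counting edges into $A$: the hexagon

We can no longer show that *each* $w$ has many neighbors in $A$. But the *average* of $c(w)$ can be computed exactly from (5). For $u\in A$, the number $D(u)-\zeta$ is the weight of the neighbors of $u$ in $W$, since $v$ itself is a neighbor of $u$. Summing over $u\in A$ and counting each $w\in W$ once for each neighbor in $A$,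
$$\sum_{w\in W}z_wc(w)=\sum_{u\in A}(D(u)-\zeta)=N(s-1+\varepsilon-\zeta)+\beta D, \tag{10}$$
because $\sum_{u\in A}D(u)=N(s-1+\varepsilon)+\beta\,z(A)$ and $z(A)=D$.

**The case $h=6$.** Here $s=L=2$, and $\beta>0=s-2$ always holds. $\Gamma$ has no cycles of length $3,4,5,6$. No triangle: $A$ is independent, so $c(w)=0$ for $w\in A$. No 4-cycle: a vertex $w\in B$ has at most one neighbor in $A$, so $c(w)\le1$. Hence the left side of (10) is at most
$$z(B)=T-\zeta-D<(\beta+2)-\zeta-(1+\beta\zeta)=(\beta+1)(1-\zeta).$$
By (8), $N>\beta+1$. So the right side of (10) is at least $N(1-\zeta)+\beta D>(\beta+1)(1-\zeta)$. This is a contradiction, and the case $h=6$ is finished.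

## 11. A densest set of neighbors and non-neighbors, $h\ge8$

Let $h\ge8$ be even, so $s\ge3$. To turn the average (10) into a minimum degree, pass to a smallest set that is at least as dense as $W$: deleting any vertex of it must then lower the density, which forces the degree of that vertex to be large. The density has to be a quotient whose denominator fits the loss caused by deleting a vertex. We count only edges with an end in $A$. Deleting $w\in B$ loses $z_w$ per such edge, and deleting $w\in A$ loses at most $\zeta+z_w$ per edge. So we give the vertices of $B$ weight $z_w$ and those of $A$ weight $\zeta+z_w$.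

For $U\subseteq W$ let
$$\Phi(U)=\sum_{u\in U\cap A}z(N(u)\cap U),\qquad\Psi(U)=\zeta|U\cap A|+z(U),\qquad\kappa=\frac{\Phi(W)}{\Psi(W)} .$$
By (10) and (5), $\Phi(W)=N(s-1+\varepsilon-\zeta)+\beta D$ and $\Psi(W)=\zeta N+R$ with $R=z(W)=\beta+s-\zeta$.

**Step 11.1: the density of $W$ is large.** This is where $\beta>s-2$ is used.

**Claim 1.** $\kappa>s-2$.

*Proof.* Put $a=s-1\ge2$ and $\beta=a-1+t$ with $t>0$. We need $\Phi(W)-(a-1)\Psi(W)>0$, that is,
$$N\big(a+\varepsilon-\zeta-(a-1)\zeta\big)+\beta D-(a-1)R>0 .$$
The coefficient of $N$ is $a+\varepsilon-a\zeta>0$, so by (8) we may replace $N$ by the lower bound $D/\zeta$. Multiplying by $\zeta$, it suffices that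
$$D(a+\varepsilon-a\zeta)+\beta\zeta D-(a-1)\zeta R=D(D-a\zeta)-(a-1)\zeta R>0,$$
where we used $a+\varepsilon+\beta\zeta=D$. Both $D=a+\varepsilon+\beta\zeta$ and $D-a\zeta=a(1-\zeta)+\varepsilon+\beta\zeta$ are positive and increase with $\varepsilon\ge0$, while $R$ does not depend on $\varepsilon$. So it suffices to check $\varepsilon=0$. There $D-a\zeta=a+(t-1)\zeta$ and $R=2a+t-\zeta$. First,
$$(a+\beta\zeta)(a+(t-1)\zeta)=a^2+a(a-2+2t)\zeta+(a-1+t)(t-1)\zeta^2 .$$
Subtract $(a-1)\zeta(2a+t-\zeta)=(2a^2+at-2a-t)\zeta-(a-1)\zeta^2$. The coefficient of $\zeta$ becomes $-a^2+(a+1)t$. The coefficient of $\zeta^2$ becomes $(a-1)(t-1)+t(t-1)+(a-1)=t(a-2+t)$. Altogether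
$$(a+\beta\zeta)(a+(t-1)\zeta)-(a-1)\zeta(2a+t-\zeta)=a^2(1-\zeta)+(a+1)t\zeta+t(a-2+t)\zeta^2>0,$$
since $0<\zeta<1$, $t>0$ and $a\ge2$. $\square$

**Step 11.2: a minimal dense set.** Choose a nonempty $U\subseteq W$ with $\Phi(U)\ge\kappa\Psi(U)$ and $|U|$ minimum; $W$ qualifies, so $U$ exists. Let $H$ be the graph on $U$ whose edges are the $\Gamma$-edges inside $U$ with at least one end in $A$, and let $n=|U|$. For a single vertex $\Phi=0<\kappa\Psi$, so $n\ge2$.

**Claim 2.** $H$ is connected with minimum degree at least $s-1$, and $n\ge2s-2$.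

*Proof.* *Connected.* Suppose $U=U_1\sqcup U_2$ with both parts nonempty and no $H$-edge between them. Only $H$-edges contribute to $\Phi(U)$, so $\Phi(U)=\Phi(U_1)+\Phi(U_2)$, and $\Psi$ is additive. So $\Phi(U_i)\ge\kappa\Psi(U_i)$ for some $i$, contradicting minimality.

*Minimum degree.* Let $w\in U$. The set $U\setminus w$ is nonempty and does not qualify, so
$$\Phi(U)-\Phi(U\setminus w)>\kappa\big(\Psi(U)-\Psi(U\setminus w)\big).$$
If $w\in B$, its $H$-neighbors are its neighbors in $U\cap A$, each of which loses $z_w$; the inequality says $z_w\deg_H(w)>\kappa z_w$. If $w\in A$, then $\deg_H(w)=|N(w)\cap U|$. The left side is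
$$z(N(w)\cap U)+z_w|N(w)\cap U\cap A|\le(\zeta+z_w)\deg_H(w),$$
and the right side is $\kappa(\zeta+z_w)$. In both cases $\deg_H(w)>\kappa>s-2$, so $\deg_H(w)\ge s-1$.

*Number of vertices.* Let $\psi(u)=\zeta+z_u$ for $u\in U\cap A$ and $\psi(w)=z_w$ for $w\in U\cap B$, so $\Psi(U)=\sum_{u\in U}\psi(u)$. An $H$-edge $uw$ inside $A$ contributes $z_u+z_w$ to $\Phi(U)$, and $z_u+z_w\le\frac12(2\zeta+z_u+z_w)=\frac12(\psi(u)+\psi(w))$. An $H$-edge with $u\in A$, $w\in B$ contributes $z_w\le\frac12(\zeta+z_w)\le\frac12(\psi(u)+\psi(w))$. Summing over the edges of $H$,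
$$\kappa\Psi(U)\le\Phi(U)\le\tfrac12\sum_{u\in U}\psi(u)\deg_H(u)\le\tfrac{n-1}2\Psi(U).$$
Hence $n\ge2\kappa+1>2s-3$, so $n\ge2s-2$. $\square$

**Step 11.3: long paths in $H$ give good paths.** This is why edges inside $B$ were left out of $H$.

**Claim 3.** If $H$ has a path with at least $L+2$ vertices, there is a good path.

*Proof.* Let $u_1\dots u_k$ be the path, $k\ge L+2$. Of two consecutive vertices at least one is in $A$. Pick $i\in\{1,2\}$ with $u_i\in A$, and then $j\in\{i+L-1,i+L\}$ with $u_j\in A$; note $i+L\le L+2\le k$. The subpath $u_i\dots u_j$ has $L$ or $L+1\le h-1$ vertices, with $L\ge3$, and both ends in $A$. $\square$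

**Step 11.4: $H$ has a long enough path.** By Claim 2 and Lemma 4 with $\delta=s-1$, $H$ has a path with at least $\min(n,2s-1)\ge2s-2$ vertices.

*Let $h\ge10$, $h\ne12$.* Then $2s-2\ge\frac h2+1=L+2$: for $h=10,14,16$ this reads $6\ge6$, $8\ge8$, $10\ge9$; for $h\ge18$ we have $2s-2\ge\frac{2h}3-2\ge\frac h2+1$. Claim 3 gives a good path.

*Let $h=8$ or $h=12$.* Then $(s,L)=(3,3)$ or $(4,5)$, so $2s-1=L+2$: we are one vertex short. If $n\ge2s-1$, the path has at least $2s-1=L+2$ vertices and Claim 3 applies. Otherwise $n=2s-2=L+1$, and $H$ has a path through all its vertices. We show that almost all of $U$ lies in $A$: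
$$|U\cap B|\le1 .$$
Let $\alpha=|U\cap A|$, $b=|U\cap B|=n-\alpha$, and suppose $b\ge2$. Put $Z_A=z(U\cap A)\le\alpha\zeta$ and $Z_B=z(U\cap B)\le b\zeta$. If $\alpha=0$, then $\Phi(U)=0<\kappa\Psi(U)$, which is impossible. So let $\alpha\ge1$. Since $\Phi(U)=\sum_{w\in U}z_w|N(w)\cap U\cap A|$, and a vertex of $A$ has at most $\alpha-1$ neighbors in $U\cap A$ while a vertex of $B$ has at most $\alpha$,
$$\Phi(U)\le(\alpha-1)Z_A+\alpha Z_B,\qquad\Psi(U)=\alpha\zeta+Z_A+Z_B .$$

* $h=8$: $n=4$ and $\alpha\le2$. Then $\Phi(U)-\Psi(U)\le(\alpha-2)Z_A+(\alpha-1)Z_B-\alpha\zeta$. For $\alpha=2$ this is $Z_B-2\zeta\le0$, as $b=2$. For $\alpha=1$ it is $-Z_A-\zeta<0$. But $\Phi(U)\ge\kappa\Psi(U)>\Psi(U)$, because $\kappa>s-2=1$. Contradiction.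
* $h=12$: $n=6$ and $\alpha\le4$. Then $\Phi(U)-2\Psi(U)\le(\alpha-3)Z_A+(\alpha-2)Z_B-2\alpha\zeta$. For $\alpha=4$ we have $b=2$, and this is at most $4\zeta+2\cdot2\zeta-8\zeta=0$. For $\alpha=3$ we have $b=3$, and it is at most $3\zeta-6\zeta<0$. For $\alpha\le2$ no term is positive, so it is at most $0$. But $\Phi(U)\ge\kappa\Psi(U)>2\Psi(U)$, because $\kappa>s-2=2$. Contradiction.

So at most one vertex of the path through $U$ lies in $B$. If that vertex is an end of the path, delete it. What is left is a path with $L$ or $L+1\le h-1$ vertices and both ends in $A$: a good path.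

**Step 11.5: proof of Theorem 1.** The case $h=4$ is Step 6.2. Let $h\ge6$ be even, $0<p\le p_0$, and let $K$ be $p$-core with $C_h\not\mapsto K$. If $K$ has a white vertex, $g_K(p)\ge F_1(p)$ by Step 6.1, which applies since $p\le p_0\le\frac12$. If $K$ is all black and $p=\frac12=p_0$, use Step 7.3. If $K$ is all black and $p<\frac12$, then $\beta\ge L-s$ by (7); the assumption $g_K(p)<F_1(p)$ is contradictory by Proposition 5 when $\beta\le s-2$, and by Section 10 ($h=6$) or Steps 11.1–11.4 ($h\ge8$) when $\beta>s-2$. So $g_K(p)\ge F_1(p)$ in every case, and Theorem A gives $\mathrm{ed}(p)\ge F_1(p)$ for $0<p\le p_0$. Step 7.1 gives $\mathrm{ed}(p)\ge F_2(p)$ for $p\ge p_0$. The upper bounds and the endpoints are in Section 4, and (2) tells which term is the minimum. $\blacksquare$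

## 12. Odd cycles

We prove Theorem 2. Let $h\ge5$ be odd. The new recipe is two white vertices joined by a gray edge. An embedding of $C_h$ into it would be a proper 2-coloring of an odd cycle, so $C_h\not\mapsto K$, and (1) gives $\mathrm{ed}(p)\le\frac p2$ for $0<p<1$. Section 4 gives $\mathrm{ed}\le F_1,F_2$. At $p=0$ and $p=1$ both sides of the claim are $0$.

**Step 12.1: the three ranges of $p$.** By (9), $F_1\le\frac p2$ exactly when $p\ge\frac1s$. Moreover $L\le2s-2$: for $h=5$ this is $2\le2$, for $h=7$ it is $3\le4$, and for $h\ge9$ we have $\frac{h-1}2\le\frac{2h}3-2\le2s-2$. So $L-s+2\le s$, and $\frac1s\le p_0\le\frac12$ by (3).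

**Step 12.2: the middle range $\frac1s\le p\le p_0$.** Let $K$ be $p$-core with $C_h\not\mapsto K$; we show $g_K(p)\ge F_1(p)$. Since $p\le\frac12$, Lemma 2 says that all edges at white vertices are gray.

* Three or more white vertices are impossible: a proper 3-coloring of $C_h$ would embed it.
* Suppose there are two white vertices. Then there is no black vertex, since otherwise one vertex of $C_h$ could be sent to the black vertex and the remaining path 2-colored by the two white ones; all edges of $K$ used are gray. So $K$ is two white vertices joined by a gray edge, and $g_K(p)=\frac p2\ge F_1(p)$.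
* If there is exactly one white vertex, then $g_K(p)\ge F_1(p)$ by the last paragraph of Step 6.1.
* If there is no white vertex and $p=\frac12$, then $p_0=\frac12$ and Step 7.3 gives $g_K(\frac12)\ge F_1(\frac12)$. If there is no white vertex and $p<\frac12$, then $p\le p_0$ gives $\beta\ge L-s$ and $p\ge\frac1s$ gives $\beta\le s-2$. Section 8 and Proposition 5, valid for all $h\ge5$, give $g_K(p)\ge F_1(p)$.

So $\mathrm{ed}=F_1$ on $[\frac1s,p_0]$.

**Step 12.3: the outer ranges, by concavity.** On $[0,\frac1s]$, concavity and $\mathrm{ed}(0)\ge0$ give $\mathrm{ed}(p)\ge ps\,F_1(\frac1s)=ps\cdot\frac1{2s}=\frac p2$. On $[p_0,1]$, $\mathrm{ed}\ge F_2$ exactly as in Step 7.1. In each of the three ranges $\mathrm{ed}$ is at least one of the three terms, hence at least their minimum, and it is at most the minimum by the upper bounds. $\blacksquare$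

## 13. The largest distance for even $h$

We prove Theorem 3. Let $h\ge4$ be even, $m=\lfloor h/6\rfloor$.

**Step 13.1: the shape of $F_1$.** On $(0,1)$ the function $\frac1{F_1(p)}=\frac1p+\frac{s-1}{1-p}$ is strictly convex. By Cauchy–Schwarz,
$$\frac1p+\frac{s-1}{1-p}=\big(p+(1-p)\big)\Big(\frac1p+\frac{s-1}{1-p}\Big)\ge(1+\sqrt{s-1})^2,$$
with equality when $\frac{1-p}p=\sqrt{s-1}$, that is, at $p^*=\frac1{1+\sqrt{s-1}}$. So $F_1$ increases up to $p^*$ and decreases afterwards, and $F_1(p^*)=(1+\sqrt{s-1})^{-2}$.

**Step 13.2: where the maximum lies.** By Theorem 1, $\mathrm{ed}=F_1$ on $[0,p_0]$ and $\mathrm{ed}=F_2$ on $[p_0,1]$, with $p_0=\frac1{m+1}$, and $F_2$ is decreasing. If $p^*\le p_0$, then $\mathrm{ed}$ increases up to $p^*$ and decreases from there on. If $p^*>p_0$, it increases up to $p_0$ and decreases from there on. So the maximum is at $\min(p^*,p_0)$.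

**Step 13.3: which case occurs.** We have $p^*\le p_0$ exactly when $\sqrt{s-1}\ge m$, that is, $s-1\ge m^2$. Write $h=6m+2i$ with $0\le i\le2$; then $s=2m+\lceil\frac{2i}3\rceil=2m+i$, and the condition is $2m+i-1\ge m^2$.

* $m=0$: only $h=4$ (with $i=2$), and $1\ge0$ holds.
* $m=1$: $i+1\ge1$ always holds, which gives $h=6,8,10$.
* $m=2$: $i+3\ge4$ holds exactly for $i\ge1$, which gives $h=14,16$.
* $m\ge3$: $2m+i-1\le2m+1<m^2$, so it never holds.

For $h\in\{4,6,8,10,14,16\}$ the maximum is therefore $F_1(p^*)=(1+\sqrt{s-1})^{-2}$, at $p^*=\frac1{1+\sqrt{s-1}}$. For all other even $h$ it is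
$$F_2(p_0)=\frac{1-\frac1{m+1}}{h/2-1}=\frac m{(m+1)(h/2-1)},\qquad\text{at }p_0=\frac1{m+1}. \qquad\blacksquare$$
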